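# A separable dual space with the compact approximation property but without the weak metric compact approximation property

## Three theorems on compact approximation in dual spaces

Throughout, scalars are real or complex and "operator" means bounded linear operator. $\mathcal L(E,Y)$, $\mathcal K(E,Y)$, $\mathcal W(E,Y)$ are the bounded, the compact and the weakly compact operators from $E$ to $Y$. The topology of uniform convergence on compact sets is denoted $\tau$. The approximation properties named below are defined right after the statements.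

**Theorem A.** For every $\lambda\ge1$ there are a Banach space $X$, with $X^*$ separable and having the CAP, and a compact $T:X^*\to c_0$, such that no net $(S_\alpha)\subset\mathcal K(X^*,X^*)$ satisfies both $S_\alpha\to I$ in $\tau$ and $\sup_\alpha\|TS_\alpha\|\le\lambda\|T\|$. In particular (take $\lambda=1$), the CAP of $X^*$ does not imply the weak MCAP of $X^*$.

**Theorem B.** There is one Banach space $X$, with $X^*$ separable and having the CAP, such that $X^*$ fails the weak $\lambda$-BCAP for all $\lambda\ge1$; in particular $X^*$ fails the BCAP.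

**Theorem C.** $X^*$ has the weak MCAP, for every equivalent dual norm, if one of the following holds:

- (i) there are $R_\alpha\in\mathcal K(X,X)$ with $R_\alpha^*\to I_{X^*}$ in $\tau$;
- (ii) there are $S_\alpha\in\mathcal K(X^*,X^*)$ with $S_\alpha\to I_{X^*}$ in $\tau$ and $S_\alpha^*\to I_{X^{**}}$ in $\tau$. (The proof uses only the second convergence.)

**Definition (CAP).** $E$ has the *compact approximation property* if there is a net $(S_\alpha)\subset\mathcal K(E,E)$ with $S_\alpha\to I_E$ in $\tau$.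

**Definition (weak MCAP, weak $\lambda$-BCAP).** $E$ has the *weak metric compact approximation property* if for every Banach space $Y$ and every $T\in\mathcal W(E,Y)$ there is a net $(S_\alpha)\subset\mathcal K(E,E)$ with $S_\alpha\to I_E$ in $\tau$ and $\sup_\alpha\|TS_\alpha\|\le\|T\|$. If the last bound is relaxed to $\sup_\alpha\|TS_\alpha\|\le\lambda\|T\|$, where $\lambda\ge1$, we speak of the *weak $\lambda$-BCAP*.

**Definition (BCAP).** $E$ has the *$\lambda$-BCAP* if there is a net $(S_\alpha)\subset\mathcal K(E,E)$ with $S_\alpha\to I_E$ in $\tau$ and $\sup_\alpha\|S_\alpha\|\le\lambda$; the *BCAP* is the $\lambda$-BCAP for some $\lambda$.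

The CAP says nothing about the size of the approximants $S_\alpha$. The weak MCAP allows the $S_\alpha$ to be large, but for each single weakly compact $T$ they can be chosen so that $T$ does not see that they are large; the net may depend on $T$. It is the compact analogue of the weak metric approximation property of Lima and Oja. The weak MCAP implies the CAP (use any $T$, for example $T=0$). Question 6.1 of the paper "Geometry of spaces of compact operators" asks whether the two properties are equivalent for a dual space $X^*$. Theorem A says no. The operator $T$ that detects the failure is not just weakly compact but compact, and no constant $\lambda$ rescues the implication. Theorem B puts all constants into one space. Theorem C says what extra information on the approximants would be enough.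

For example, a space with a monotone basis has the weak MCAP, because the partial sum projections $\pi_n$ have norm at most $1$ and $\|T\pi_n\|\le\|T\|$. In the same way the $\lambda$-BCAP implies the weak $\lambda$-BCAP.

## Background on the topology $\tau$

**Fact 1.** *A bounded net of operators that converges pointwise to $I_E$ converges to $I_E$ in $\tau$.* Cover the compact set by finitely many balls of small radius and use the uniform norm bound.

**Fact 2.** *If $x_n\in E$, $\eta_n\in E^*$ and $\sum\|\eta_n\|\|x_n\|<\infty$, then $f(S)=\sum_n\eta_n(Sx_n)$ is a $\tau$-continuous functional on $\mathcal L(E,E)$.* Drop the zero terms. Choose $t_n>0$, $t_n\to\infty$, with $\sum t_n\|\eta_n\|\|x_n\|<\infty$ (for instance $t_n=r_n^{-1/2}$, where $r_n=\sum_{m\ge n}\|\eta_m\|\|x_m\|$). Replace $x_n$ by $x_n'=x_n/(t_n\|x_n\|)$ and $\eta_n$ by $\eta_n'=t_n\|x_n\|\eta_n$. The sum is unchanged, $x_n'\to0$, $\sum\|\eta'_n\|<\infty$, and $|f(S)|\le\bigl(\sum\|\eta_n'\|\bigr)\sup_n\|Sx_n'\|$, a supremum over the compact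 set $\{0\}\cup\{x_n'\}$. (If there are finitely many terms this is obvious.)

Conversely, by Grothendieck (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Prop. 1.e.3), every $\tau$-continuous functional on $\mathcal L(E,E)$ has this form. We need the converse only for Theorem C.

**Fact 3.** *A space with a basis has the CAP, the CAP passes to finite direct sums and to equivalent norms, and a compact operator $S$ into a space with a basis is a norm limit of finite rank operators.* The first and last statements follow from Fact 1: the partial sum projections $\pi_n$ are uniformly bounded and converge to the identity uniformly on compact sets, in particular on the closure of the image under $S$ of the unit ball, so $\|\pi_nS-S\|\to0$. For direct sums use $S_1\oplus S_2$. The topology $\tau$ does not change under equivalent norms.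

**Fact 4.** $S$ is compact if and only if $S^*$ is (Schauder). If $S\in\mathcal K(E,E)$, then $S^{**}$ maps $E^{**}$ into $E$.

For $x^*\in E^*$ and $y\in Y$ we write $x^*\otimes y$ for the operator $e\mapsto x^*(e)y$. Its adjoint is $\eta\mapsto\eta(y)x^*$.

## Operators $T$ of finite rank never obstruct

Suppose $E$ has the CAP, and let $T$ have finite rank, say $Te=\sum_{i\le m}x_i^*(e)y_i$ with linearly independent $x_i^*\in E^*$. Choose $e_j\in E$ with $x_i^*(e_j)=\delta_{ij}$. Given $S\in\mathcal K(E,E)$, put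
$$S'=S+\sum_{i\le m}(x_i^*-S^*x_i^*)\otimes e_i .$$
Then $x_j^*(S'e)=x_j^*(Se)+x_j^*(e)-x_j^*(Se)=x_j^*(e)$, so $TS'=T$. Also
$$S'e-e=(Se-e)-\sum_i x_i^*(Se-e)\,e_i,\qquad \|S'e-e\|\le\Bigl(1+\sum_i\|x_i^*\|\|e_i\|\Bigr)\|Se-e\| .$$
So if $S\to I$ in $\tau$, then $S'\to I$ in $\tau$, and $\|TS'\|=\|T\|$.

A sensible person now approximates a compact $T$ by finite rank operators $T_m$. With $S'$ adapted to $T_m$ one gets only
$$\|TS'\|\le\|T_mS'\|+\|T-T_m\|\|S'\|\le\|T_m\|+\|T-T_m\|\,\|S'\| .$$
Here $m$ is fixed before $S'$ is chosen, and the CAP gives no bound for $\|S'\|$. Nothing makes the product $\|T-T_m\|\|S'\|$ small. So the smallest class of $T$ in which the implication could fail is that of compact operators of infinite rank, and that is where Theorem A finds the failure.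

## Separation, the proof of Theorem C, and the limit that cannot be taken

The other natural approach is duality. It proves Theorem C, and the place where it needs an extra hypothesis will tell us how to build the counterexample.

**Step 1: set up a separation.** Hypotheses (i) and (ii) do not change under equivalent renorming, so fix the norm, let $E=X^*\neq0$ and $0\ne T\in\mathcal W(E,Y)$. (For $T=0$ only the CAP is needed, and it follows from the result for any nonzero $T$.) By the isometric Davis–Figiel–Johnson–Pełczyński factorization (Lima–Nygaard–Oja, Israel J. Math. 119 (2000)), $T=jt$ with $t:E\to Z$, $Z$ reflexive, $\|j\|\le1$ and $\|t\|=\|T\|$. By scaling, $\|t\|=\|T\|=1$. Since $\|TS\|\le\|tS\|$, it suffices to show that $I_E$ lies in the $\tau$-closure of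
$$\mathcal C=\{S\in\mathcal K(E,E):\|tS\|\le1\}.$$
This set is absolutely convex. If $I_E$ is not in its $\tau$-closure, the Hahn–Banach theorem gives a $\tau$-continuous functional $f$ on $\mathcal L(E,E)$ with $\operatorname{Re}f(I_E)>\gamma:=\sup_{\mathcal C}|f|$. By Grothendieck's description, $f(S)=\sum x_n^*(Sx_n)$ with $\sum\|x_n^*\|\|x_n\|<\infty$.

**Step 2: represent $f$ on compact operators through $t$.** By homogeneity $|f(S)|\le\gamma\|tS\|$ for $S\in\mathcal K(E,E)$; if $tS=0$, then all multiples of $S$ lie in $\mathcal C$ and so $f(S)=0$. Hence $tS\mapsto f(S)$ is a well-defined functional of norm at most $\gamma$ on a subspace of $\mathcal K(E,Z)$, and it extends to $\mathcal K(E,Z)$ with the same bound. Let $\varepsilon>0$ satisfy $\gamma+\varepsilon<\operatorname{Re}f(I_E)$. Since $Z^*$ is reflexive, it has the Radon–Nikodým property, and the Feder–Saphar theorem applies (Israel J. Math. 21 (1975), Theorem 1: every functional on $\mathcal K(E,Z)$ is induced by an element of $Z^*\hat\otimes E^{**}$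 of the same norm). It gives $z_n^*\in Z^*$, $e_n^{**}\in E^{**}$ with $\sum\|z_n^*\|\|e_n^{**}\|\le\gamma+\varepsilon$ and
$$f(S)=\sum_nz_n^*(tS^{**}e_n^{**})=\sum_n\langle S^*t^*z_n^*,e_n^{**}\rangle,\qquad S\in\mathcal K(E,E).\tag{1}$$

**Step 3: use the hypothesis to insert the identity.** If the right side of (1) could be evaluated at $S=I_E$ and still equalled $f(I_E)$, we would get $|f(I_E)|\le\gamma+\varepsilon$, a contradiction.

*Case (ii).* We have $f(S_\alpha)=\sum(S_\alpha^*x_n^*)(x_n)\to\sum x_n^*(x_n)=f(I_E)$ by Fact 2, applied in the space $E^*$ to the operators $S_\alpha^*$. In the same way the right side of (1) satisfies $\sum\langle S_\alpha^*t^*z_n^*,e_n^{**}\rangle\to\sum\langle t^*z_n^*,e_n^{**}\rangle$, whose modulus is at most $\gamma+\varepsilon$. This is the contradiction.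

*Case (i).* Let $P:X^{***}\to X^*$ be restriction to $X$; $\|P\|\le1$. For $S=R^*$ with $R\in\mathcal K(X,X)$ and $e^{**}\in E^{**}=X^{***}$, the element $S^{**}e^{**}$ lies in $X^*$, and for $x\in X$
$$(S^{**}e^{**})(x)=e^{**}(R^{**}x)=e^{**}(Rx)=(Pe^{**})(Rx)=(SPe^{**})(x).$$
So $S^{**}e^{**}=SPe^{**}$ and (1) becomes $f(R_\alpha^*)=\sum z_n^*(tR_\alpha^*Pe_n^{**})$. Now both sides are $\tau$-continuous in $R_\alpha^*$ (Fact 2), so $f(I_E)=\sum z_n^*(tPe_n^{**})$, of modulus at most $\gamma+\varepsilon$. This is again a contradiction, and Theorem C is proved. $\square$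

For reflexive $X$ the CAP of $X^*$ is already hypothesis (i): if $S_\alpha\in\mathcal K(X^*,X^*)$ and $S_\alpha\to I$ in $\tau$, put $R_\alpha=S_\alpha^*\in\mathcal K(X,X)$; then $R_\alpha^*=S_\alpha$. So the space of Theorem A cannot be reflexive.

Here is the exact point where the argument stops if we know only that $S_\alpha\to I_E$ in $\tau$. The left side of (1) passes to the limit. The right side involves $S_\alpha^*$ on $E^*$ tested against elements of $E^{**}$, and $\tau$-convergence of $S_\alpha$ on $E$ says nothing about that. So a counterexample should consist of two functionals: a $\tau$-continuous $f$, and a functional $h(S)=\sum\varphi_n(S^*\xi_n)$ with $\xi_n\in E^*$, $\varphi_n\in E^{**}$, such that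
$$f=h\ \text{ on }\mathcal K(E,E),\qquad f(I)=1,\qquad h(I)=0,$$
together with a norm in which $h$ is dominated by a small multiple of $\|TS\|$.

## Renorming so that $h(S)$ is dominated by $\|TS\|$

We first see which properties of $(\xi_n)$ and $(\varphi_n)$ make such a norm possible. We want the $\xi_n$, suitably scaled, to stay in the new unit ball of $E^*=X^{**}$ while the norms of the $\varphi_m$ become tiny. The new norm on $E$ must be a dual norm, so its bidual ball is weak* closed and is generated by points of $X$. The $\varphi_m$ must be small on the points of $X$ that approximate the $\xi_n$, and on the $\xi_n$ themselves. The clean way to ensure both is to ask that $\varphi_m$ vanish on all of them.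

**Lemma 1.** Let $X$ be a Banach space with $E=X^*$ separable. Let $\mathcal I$ be a countably infinite set, and for $n\in\mathcal I$ let $\xi_n\in E^*$, $\varphi_n\in E^{**}$, $\lambda_n>0$ be such that

- (a) $\varphi_n\in X^\perp$, that is, $\varphi_n$ vanishes on $X\subset X^{**}=E^*$;
- (b) $\varphi_m(\xi_n)=0$ for all $m,n$;
- (c) $\|\xi_n\|/\lambda_n\to0$ and $\Lambda:=\sum_n\lambda_n\|\varphi_n\|<\infty$.

Put
$$h(S)=\sum_n\varphi_n(S^*\xi_n),\qquad S\in\mathcal L(E,E).\tag{2}$$
Then for every $\delta>0$ there are an equivalent norm on $X$ and a compact $T:E\to c_0(\mathcal I)$ such that, in the new dual norm, $\|T\|\le1$ and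
$$|h(S)|\le\delta\Lambda\,\|TS\|\qquad(S\in\mathcal L(E,E)).\tag{3}$$

*Proof.* The series (2) converges absolutely, since $\sum\|\varphi_n\|\|\xi_n\|\le\Lambda\sup_n\|\xi_n\|/\lambda_n<\infty$. Put $\zeta_n=\xi_n/\lambda_n$, so $\|\zeta_n\|\to0$.

**Step 1: a weak* compact convex set that contains the $\zeta_n$ and is generated by points of $X$.** As $E=X^*$ is separable, bounded subsets of $X^{**}$ are weak* metrizable, and Goldstine's theorem gives $x_{n,k}\in X$ with $\|x_{n,k}\|\le\|\zeta_n\|$ and $x_{n,k}\to\zeta_n$ weak* as $k\to\infty$. The set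
$$\mathcal Z=\{0\}\cup\{\zeta_n\}\cup\{x_{n,k}\}$$
is countable and weak* compact. Indeed, a sequence in $\mathcal Z$ either has a subsequence with $n$ fixed, which has a further subsequence that is constant or tends to $\zeta_n$, or has a subsequence with norms tending to $0$.

For a measure $\mu\in M(\mathcal Z)=C(\mathcal Z)^*$ the barycenter $\int z\,d\mu(z)\in X^{**}$ is defined by $e\mapsto\int z(e)\,d\mu(z)$. As each $z\mapsto z(e)$ is continuous on $\mathcal Z$, the barycenter map is weak*-to-weak* continuous on the unit ball of $M(\mathcal Z)$. Measures on a countable compact space are atomic, so the image of that ball is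
$$\mathcal Q=\Bigl\{\sum\alpha_{nk}x_{n,k}+\sum\beta_n\zeta_n:\ \sum|\alpha_{nk}|+\sum|\beta_n|\le1\Bigr\}.$$
It is absolutely convex and weak* compact.

The explicit form matters. The $\varphi_m$ are not weak* continuous (a nonzero $\varphi_m$ vanishes on the weak* dense subspace $X$ of $X^{**}$), so vanishing on $\mathcal Z$ would not pass to a weak* closure. It does pass to norm convergent series. By (a), (b) and the form of $\mathcal Q$,
$$\varphi_m|_{\mathcal Q}=0\quad\text{for all }m .$$

**Step 2: the new norm and its bidual ball.** Define on $E$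
$$|||e|||=\max\Bigl(\delta\|e\|,\ \sup_{n,k}|e(x_{n,k})|\Bigr)=\sup_{\xi\in G}|\xi(e)|,\qquad G=\operatorname{conv}(\delta B_{X^{**}}\cup\mathcal Q).$$
The second equality holds because $\zeta_n(e)=\lim_ke(x_{n,k})$. Since $\delta\|e\|\le|||e|||\le\max(\delta,\sup_n\|\zeta_n\|)\|e\|$, the norm is equivalent. It is a supremum of functions $e\mapsto|e(x)|$ with $x\in X$, so its unit ball is $\sigma(E,X)$-closed, and by the bipolar theorem it is the dual norm of an equivalent norm on $X$ (the one whose unit ball is the prepolar). The set $G$ is absolutely convex, and it is weak* compact as the convex hull of two absolutely convex weak* compact sets (a continuous image of $\delta B_{X^{**}}\times\mathcal Q\times[0,1]$). By the bipolar theorem $G$ is the new unit ball of $E^*$. Therefore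
$$|||\varphi_m|||=\sup_G|\varphi_m|=\max\Bigl(\sup_{\delta B_{X^{**}}}|\varphi_m|,\ \sup_{\mathcal Q}|\varphi_m|\Bigr)=\delta\|\varphi_m\| .$$

**Step 3: the operator $T$ and the estimate.** Let $Te=(\zeta_n(e))_n$. Since $\|\zeta_n\|\to0$, $T$ maps into $c_0(\mathcal I)$ and is a norm limit of finite rank operators, so it is compact. Since $\zeta_n\in G$, $\|T\|\le1$ in the new norm. If $\epsilon_n$ are the unit vectors of $\ell_1(\mathcal I)=c_0(\mathcal I)^*$, then $T^*\epsilon_n=\zeta_n$ and $S^*\zeta_n=(TS)^*\epsilon_n$, so $|||S^*\zeta_n|||\le\|TS\|$. Hence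
$$|h(S)|=\Bigl|\sum_n\lambda_n\varphi_n(S^*\zeta_n)\Bigr|\le\sum_n\lambda_n\,\delta\|\varphi_n\|\,\|TS\|=\delta\Lambda\|TS\|.\qquad\square$$

**Corollary 2.** Suppose in addition that $f$ is a $\tau$-continuous functional on $\mathcal L(E,E)$ with $f(I)=1$ and $f=h$ on $\mathcal K(E,E)$. Then for every $\lambda\ge1$ there are an equivalent norm on $X$ and a compact $T:X^*\to c_0(\mathcal I)$ such that no net $(S_\alpha)\subset\mathcal K(X^*,X^*)$ satisfies $S_\alpha\to I$ in $\tau$ and $\sup_\alpha\|TS_\alpha\|\le\lambda\|T\|$.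

*Proof.* Neither $f$, $h$ nor $\Lambda$ depends on $\delta$. Choose $\delta$ with $\delta\Lambda\lambda<1$ and take the norm and $T$ of Lemma 1. If such a net existed, then $|f(S_\alpha)|=|h(S_\alpha)|\le\delta\Lambda\|TS_\alpha\|\le\delta\Lambda\lambda\|T\|\le\delta\Lambda\lambda<1$ for all $\alpha$, while $f(S_\alpha)\to f(I)=1$. $\square$

So Theorem A is reduced to constructing $X$ with $X^*$ separable with the CAP, data satisfying (a)–(c), and a functional $f$ as in Corollary 2. Note that (b) forces $h(I)=0$.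

## An infinite matrix with $B^2=0$ and trace $1$

The discrepancy between $f(I)=1$ and $h(I)=0$ will come from a matrix. A finite matrix with $B^2=0$ has trace $0$. For infinite matrices this can fail.

*A small example.* Let $x=(x_k)_{k\ge0}$ with $x_0$ a scalar and $x_k=(x_k(0),x_k(1))$ a pair for $k\ge1$, finitely supported, and put
$$P_kx_k=\tfrac{x_k(0)+x_k(1)}{\sqrt2},\qquad Q_kx_k=\tfrac{x_k(0)-x_k(1)}{\sqrt2}\ (k\ge1),\qquad Q_0x_0=x_0 .$$
For finitely supported scalar sequences $h=(h_k)_{k\ge1}$ let $(\Psi x)_k=P_kx_k-Q_{k-1}x_{k-1}$, $(Vh)_k=P_k^*h_k+Q_k^*h_{k+1}$ and $(Vh)_0=Q_0^*h_1$. Then $(\Psi Vh)_k=h_k-h_k=0$, so $\Gamma=V\Psi$ has $\Gamma^2=V(\Psi V)\Psi=0$. Its diagonal blocks are $\Gamma_{00}=-1$ and $P_k^*P_k-Q_k^*Q_k=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, so the diagonal is $-1,0,0,0,\dots$ and the trace is $-1$. The defect telescopes out to infinity.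

The entries of this example do not decay. To get decay we let the size of level $k$ grow like $2^k$, divide by the size, and replace the group of order $2$ by larger cyclic groups with characters and signs chosen at random.

**Lemma 3.** There are a countable set $\mathcal I=\bigsqcup_{k\ge0}\mathcal I_k$ with $|\mathcal I_k|\le6\cdot2^k$ and a real matrix $(b_{ij})_{i,j\in\mathcal I}$ such that:

- $b_{ij}=0$ unless the levels of $i$ and $j$ differ by at most $1$;
- $|b_{ij}|\le c\,(k+1)^{1/2}2^{-3k/2}$ whenever $i\in\mathcal I_k$ or $j\in\mathcal I_k$;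
- $\sum_nb_{in}b_{nj}=0$ for all $i,j$ (finite sums);
- $\sum_ib_{ii}=1$ (finitely many nonzero terms).

Here and below $c$ is a constant that may change from line to line. We use Hoeffding's inequality: a sum of $m$ independent real mean-zero variables with values in $[-a,a]$ has modulus at least $s$ with probability at most $2e^{-s^2/(2ma^2)}$.

*Proof.* For $k\ge1$ let $m_k=2^k$ and let $G_k$ be the cyclic group of order $n_k=3\cdot2^k$, written additively, with dual group $\hat G_k$.

**Step 1: choose a third of the characters, evenly.** The purpose is to make the diagonal blocks small. Split $\hat G_k$ into $m_k$ triples and choose one character from each triple, independently and uniformly. Let $\Sigma_k=\{\sigma^k_j\}_{j\le m_k}$ be the chosen characters and $\{\tau^k_j\}_{j\le m_{k+1}}$ the remaining $2m_k=m_{k+1}$. For $g\in G_k$ let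
$$\theta_k(g)=2\sum_{\sigma\in\Sigma_k}\sigma(g)-\sum_{\tau\notin\Sigma_k}\tau(g).$$
This is a sum of $m_k$ independent variables, one per triple; each equals $3\sigma(g)$ minus the sum of the triple at $g$, so it has mean zero, and it has modulus at most $2+1+1=4$. By Hoeffding the real part of $\theta_k(g)$ exceeds $s$ in modulus with probability at most $2e^{-s^2/(32m_k)}$, and likewise the imaginary part. With $s^2=32m_k\log(5n_k)$ the probability that one of these events occurs for some $g$ is at most $n_k\cdot\frac4{5n_k}<1$. So we can fix $\Sigma_k$ with $|\theta_k(g)|\le c\sqrt{k\,m_k}$ for all $g\in G_k$. Moreover $\theta_k(0)=2m_k-m_{k+1}=0$.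

**Step 2: choose signs, to make the off-diagonal blocks small.** For signs $\varepsilon_j^k$ define $P_k:\mathbb C^{G_k}\to\mathbb C^{m_k}$ and $Q_k:\mathbb C^{G_k}\to\mathbb C^{m_{k+1}}$, $k\ge1$, by
$$(P_kx)_j=\varepsilon_j^kn_k^{-1/2}\sum_g\overline{\sigma_j^k(g)}\,x(g),\qquad(Q_kx)_j=n_k^{-1/2}\sum_g\overline{\tau_j^k(g)}\,x(g),$$
and let $Q_0$ be the identity of $\mathbb C^2=\mathbb C^{m_1}$. By orthogonality of characters
$$P_kP_k^*=I,\qquad Q_kQ_k^*=I,\qquad P_kQ_k^*=0 .$$
For $k\ge2$,
$$(P_k^*Q_{k-1})(g,g')=(n_kn_{k-1})^{-1/2}\sum_{j\le m_k}\varepsilon^k_j\,\sigma^k_j(g)\,\overline{\tau^{k-1}_j(g')} .$$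
For independent random signs, the real and imaginary parts of the sum are sums of $m_k$ independent mean-zero variables with values in $[-1,1]$. With $s^2=2m_k\log(5n_kn_{k-1})$, Hoeffding and a union bound over the $n_kn_{k-1}$ pairs give a failure probability at most $\frac45$. So signs can be fixed such that all entries of $P_k^*Q_{k-1}$ have modulus at most $c\sqrt{k\,m_k}/m_k$. For $k=1$ the signs are arbitrary.

**Step 3: the telescoping product.** For finitely supported $x=(x_k)_{k\ge0}$ with $x_0\in\mathbb C^2$, $x_k\in\mathbb C^{G_k}$, and $h=(h_k)_{k\ge1}$ with $h_k\in\mathbb C^{m_k}$, put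
$$(\Psi x)_k=\tfrac1{m_k}(P_kx_k-Q_{k-1}x_{k-1}),\quad(Vh)_k=P_k^*h_k+Q_k^*h_{k+1}\ (k\ge1),\quad(Vh)_0=Q_0^*h_1 .$$
Since $P_kQ_k^*=0$ and $Q_kP_k^*=0$, we get $(\Psi Vh)_k=\frac1{m_k}(P_kP_k^*h_k-Q_{k-1}Q_{k-1}^*h_k)=0$. So $\Gamma=V\Psi$ satisfies $\Gamma^2=0$. From $(\Gamma x)_k=P_k^*(\Psi x)_k+Q_k^*(\Psi x)_{k+1}$ (without the first term for $k=0$) we read off the nonzero blocks:

- $\Gamma_{00}=-\frac1{m_1}I_2$, of trace $-1$;
- $\Gamma_{k,k-1}=-\frac1{m_k}P_k^*Q_{k-1}$ and $\Gamma_{k-1,k}=\frac1{m_k}Q_{k-1}^*P_k$ for $k\ge1$, with entries of modulus at most $c\sqrt k\,m_k^{-3/2}$ by Step 2 (for $k=1$ trivially);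
- $\Gamma_{kk}=\frac1{m_k}P_k^*P_k-\frac1{m_{k+1}}Q_k^*Q_k$ for $k\ge1$; its $(g,g')$ entry is $\frac1{m_{k+1}n_k}\theta_k(g-g')$ (the signs cancel), of modulus at most $c\sqrt k\,m_k^{-3/2}$ by Step 1, and zero for $g=g'$.

So the entries in rows and columns of level $k$ are at most $c\sqrt{k+1}\,2^{-3k/2}$, and $\operatorname{tr}\Gamma=-1$.

**Step 4: make it real.** Write $\Gamma=\Gamma'+i\Gamma''$ with real $\Gamma',\Gamma''$ and put $B=-\frac12\begin{pmatrix}\Gamma'&-\Gamma''\\\Gamma''&\Gamma'\end{pmatrix}$, with levels inherited from $\Gamma$. Then $B^2=0$, $\operatorname{tr}B=-\frac12\cdot2\operatorname{tr}\Gamma'=1$, the bounds persist, and level $k$ has $2n_k=6\cdot2^k$ elements for $k\ge1$, and $4$ for $k=0$. $\square$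

For $j\in\mathcal I_k$ write $N_j=2^k$. Each row or column of level $k$ has at most $6(2^{k-1}+2^k+2^{k+1})=21\cdot2^k$ nonzero entries.

## The spaces $W$ and $D$ inside $L_4$

We now realize $(b_{ij})$ twice as a matrix of pairings between vectors and functionals, in two spaces $D$ and $W$ that sit inside $L_4$-spaces. In both, the relation $B^2=0$ becomes "the operator is zero" and $\operatorname{tr}B=1$ becomes "the formal trace is one".

Put $\nu_j=\kappa_j=N_j^{-5/8}$ and $\omega_j=N_j^{1/8}\ge1$.

**Definition ($D$).** Let $d_n=(b_{in}/\kappa_i)_{i\in\mathcal I}$, a finitely supported element of $\ell_4(\mathcal I)$, let $D=\overline{\operatorname{span}}\{d_n\}\subset\ell_4(\mathcal I)$, and let $r_n\in D^*$, $r_n(d)=\kappa_nd(n)$. Then $r_n(d_m)=b_{nm}$.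

**Definition ($W$).** On functions on $[0,1]\times\mathcal I$ consider the norm
$$\|F\|=\Bigl(\int_0^1\sum_j\omega_j^{-4t}|F(t,j)|^4\,dt\Bigr)^{1/4},$$
the norm of an $L_4(\mu)$. Let $v_m=(b_{mj}/\nu_j)_j$ (finitely supported), and
$$W=\overline{\operatorname{span}}\{1_{[a,b)}\otimes v_m:0\le a<b\le1,\ m\in\mathcal I\}\subset L_4(\mu).$$
Let $w_m=1_{[0,1)}\otimes v_m$ and $w_n^*\in W^*$, $w_n^*(F)=\nu_n\int_0^1F(t,n)\,dt$. Then $w_n^*(w_m)=b_{mn}$.

The variable $t$ and the weight $\omega_j^{-4t}$ have one purpose: moving mass from time $s$ to a later time $t$ makes the norm at high levels smaller. This will give compact operators on $W$.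

**Norms.** Let $n\in\mathcal I_k$. The vector $v_n$ has at most $21\cdot2^k$ nonzero coordinates, each at most $c\sqrt{k+1}\,2^{-3k/2}2^{5k/8}$. As $\omega_j\ge1$,
$$\|w_n\|\le\|v_n\|_{\ell_4}\le c\,2^{k/4}\sqrt{k+1}\,2^{-3k/2}2^{5k/8}=c\sqrt{k+1}\,2^{-5k/8},$$
and in the same way (with columns) $\|d_n\|\le c\sqrt{k+1}\,2^{-5k/8}$. Clearly $\|r_n\|\le\kappa_n=2^{-5k/8}$. By Hölder,
$$|w_n^*(F)|\le\nu_n\int_0^1\omega_n^t\,\omega_n^{-t}|F(t,n)|\,dt\le\nu_n\omega_n\|F\|,$$
so $\|w_n^*\|\le2^{-5k/8+k/8}=2^{-k/2}$. To summarize, for $n\in\mathcal I_k$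
$$\|w_n\|+\|r_n\|\le c\sqrt{k+1}\,2^{-5k/8},\qquad\|w_n^*\|+\|d_n\|\le c\,2^{-k/2},\tag{4}$$
and therefore
$$\sum_n(\|w_n\|+\|r_n\|)(\|w_n^*\|+\|d_n\|)\le c\sum_k2^k\sqrt{k+1}\,2^{-9k/8}<\infty.\tag{5}$$
(In $\ell_p$ in place of $\ell_4$ the same estimate would bound $\sum_n\|r_n\|\|d_n\|$ by $c\sum_k2^k\sqrt{k+1}\,2^{k(1/p-3/2)}$, which converges exactly for $p>2$. So this estimate needs some $p>2$; with $p=4$ there is room for the weight $\omega$.)

**Lemma 4.** For all $F\in W$, $d\in D$, $w^*\in W^*$:
$$\sum_nw_n^*(F)w_n=0,\qquad\sum_nr_n(d)d_n=0,\qquad\sum_nr_n(d)w_n^*=0,\qquad\sum_nw^*(w_n)d_n=0.\tag{6}$$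

*Proof.* By (5) all four series converge absolutely and define bounded operators. So in the first three cases it suffices to check generators.

- $F=1_{[a,b)}\otimes v_m$. Here $w_n^*(F)=(b-a)b_{mn}$, so the sum is $(b-a)1_{[0,1)}\otimes\sum_nb_{mn}v_n$, and the $j$-th coordinate of $\sum_nb_{mn}v_n$ is $\nu_j^{-1}\sum_nb_{mn}b_{nj}=0$.
- $d=d_m$ in the second series. The $i$-th coordinate of $\sum_nb_{nm}d_n$ is $\kappa_i^{-1}\sum_nb_{in}b_{nm}=0$.
- $d=d_m$ in the third series, evaluated at $1_{[a,b)}\otimes v_l$: we get $(b-a)\sum_nb_{ln}b_{nm}=0$.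
- Fourth series. Extend $w^*$ to $L_4(\mu)$ by Hahn–Banach. For finitely supported $x$ we have $w^*(1_{[0,1)}\otimes x)=\sum_jc_jx_j$ with scalars $c_j$. The $i$-th coordinate of the sum is
$$\sum_n\sum_jc_j\frac{b_{nj}}{\nu_j}\frac{b_{in}}{\kappa_i}=\sum_j\frac{c_j}{\nu_j\kappa_i}\sum_nb_{in}b_{nj}=0 ;$$
the sums are finite since $b_{in}\ne0$ for only finitely many $n$. $\square$

On the other hand $\sum_nw_n^*(w_n)=\sum_nr_n(d_n)=\sum_nb_{nn}=1$. It follows that the identity of $W$ is not a $\tau$-limit of finite rank operators: the $\tau$-continuous functional $g(S)=\sum w_n^*(Sw_n)$ has $g(w^*\otimes F)=w^*\bigl(\sum_nw_n^*(F)w_n\bigr)=0$, so $g$ vanishes on finite rank operators, while $g(I_W)=1$. The same argument works for $D$. Nevertheless: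

**Lemma 5.** $W$ is separable and reflexive, $W^*$ is separable, and $W^*$ has the CAP.

*Proof.* $W$ is a closed subspace of a separable $L_4$-space, hence separable and reflexive, and then $W^*$ is separable.

**Step 1: compact contractions on $W$.** For $M\ge3$ let $J_k=[\frac kM,\frac{k+1}M)$, $0\le k<M$, and define
$$(S_MF)(t,\cdot)=M\int_{J_{k-2}}F(s,\cdot)\,ds\quad(t\in J_k,\ 2\le k<M),\qquad S_MF=0\ \text{ on }J_0\cup J_1 .$$
For $s\in J_{k-2}$ and $t\in J_k$ we have $t-s\ge1/M$, so $\omega_j^{-4t}\le\omega_j^{-4/M}\omega_j^{-4s}$. By Jensen,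
$$\int_{J_k}\omega_j^{-4t}|S_MF(t,j)|^4dt\le\int_{J_k}\omega_j^{-4t}\,M\!\int_{J_{k-2}}|F(s,j)|^4ds\,dt\le\omega_j^{-4/M}\int_{J_{k-2}}\omega_j^{-4s}|F(s,j)|^4ds .$$
Summing over $k$ and $j$ gives $\|S_M\|\le1$ on $L_4(\mu)$. The part of $S_M$ with values on levels $>\ell$ has norm at most $\sup\{\omega_j^{-1/M}:j\text{ of level}>\ell\}=2^{-(\ell+1)/(8M)}$, which tends to $0$ as $\ell\to\infty$. The remaining part has finite rank: finitely many $j$, and step functions on finitely many intervals. So $S_M$ is compact on $L_4(\mu)$.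

**Step 2: they map $W$ to $W$ and converge strongly.** We have $S_M(1_{[a,b)}\otimes v_m)=\sum_{k\ge2}c_k1_{J_k}\otimes v_m\in W$, with $c_k=M|J_{k-2}\cap[a,b)|\in[0,1]$, so $S_MW\subset W$. (The truncation to levels $\le\ell$ used for compactness need not map $W$ to itself.) The step functions $\sum_kc_k1_{J_k}$ are bounded by $1$ and converge to $1_{[a,b)}$ on $[0,1)$ off $\{0,a,b\}$, because for $t\in J_k$ the interval $J_{k-2}$ lies within distance $3/M$ of $t$. As $v_m$ is finitely supported, dominated convergence gives $S_M(1_{[a,b)}\otimes v_m)\to1_{[a,b)}\otimes v_m$. Since $\|S_M\|\le1$, $S_M|_W\to I_W$ strongly.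

**Step 3: pass to $W^*$.** We need norm convergence on $W^*$ and have only duality. By reflexivity $S_M^*w^*\to w^*$ weakly for each $w^*\in W^*$ (adjoints of $S_M|_W$). Given $w_1^*,\dots,w_p^*$ and $\varepsilon>0$, Mazur's theorem in $(W^*)^p$ gives a convex combination $R$ of the $S_M^*$ with $\|Rw_i^*-w_i^*\|<\varepsilon$ for all $i$. These $R$ are compact contractions. Indexed by finite subsets of $W^*$ and $\varepsilon$, they form a net converging strongly to $I_{W^*}$, hence in $\tau$ by Fact 1. $\square$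

## Bilinear forms on $W\times D$ do not see $\sum w_n\otimes d_n$

The fourth identity in (6) says that $\sum w_n\otimes d_n$ induces the zero operator $W^*\to D$. As $W$ and $D$ lack approximation by finite rank operators, this alone does not show that every bounded bilinear form sums to zero along $(w_n,d_n)$. We need exactly that, and we obtain it by passing through a Hilbert space.

**Definition (type 2, cotype 2).** Let $\varepsilon_i$ be independent random signs. $E$ has *type 2* if for some $C$ and all $x_1,\dots,x_n\in E$, $(\mathbb E\|\sum\varepsilon_ix_i\|^2)^{1/2}\le C(\sum\|x_i\|^2)^{1/2}$. It has *cotype 2* if the reverse inequality $(\sum\|x_i\|^2)^{1/2}\le C(\mathbb E\|\sum\varepsilon_ix_i\|^2)^{1/2}$ holds for some $C$. For example, a Hilbert space has both with $C=1$, since $\mathbb E\|\sum\varepsilon_ix_i\|^2=\sum\|x_i\|^2$.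

*$L_4$ has type 2.* For scalars, $(\mathbb E|\sum\varepsilon_ia_i|^4)^{1/2}\le\sqrt3\sum|a_i|^2$: for real $a_i$ expand the fourth power, and for complex $a_i$ add the bounds for real and imaginary parts using the triangle inequality in $L_2$. Hence
$$\Bigl(\mathbb E\bigl\|\sum\varepsilon_if_i\bigr\|_4^4\Bigr)^{1/4}\le3^{1/4}\Bigl\|\sum|f_i|^2\Bigr\|_{L_2}^{1/2}\le3^{1/4}\Bigl(\sum\|f_i\|_4^2\Bigr)^{1/2} .$$
Type 2 passes to subspaces, so $W$ and $D$ have type 2.

*If $D$ has type 2 with constant $C$, then $D^*$ has cotype 2.* For $d_i^*\in D^*$ and $d_i\in D$ with $\sum\|d_i\|^2\le1$,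
$$\Bigl|\sum d_i^*(d_i)\Bigr|=\Bigl|\mathbb E\Bigl\langle\sum\varepsilon_id_i^*,\sum\varepsilon_id_i\Bigr\rangle\Bigr|\le C\Bigl(\mathbb E\bigl\|\sum\varepsilon_id_i^*\bigr\|^2\Bigr)^{1/2},$$
and the supremum of the left side over such $(d_i)$ is $(\sum\|d_i^*\|^2)^{1/2}$.

By the Kwapień–Maurey theorem, every operator from a type 2 space to a cotype 2 space factors through a Hilbert space (see Pisier, *Factorization of linear operators and geometry of Banach spaces*, Ch. 3).

**Lemma 6.** For every bounded bilinear form $\beta$ on $W\times D$,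
$$\sum_n\beta(w_n,d_n)=0.\tag{7}$$

*Proof.* The operator $W\to D^*$, $w\mapsto\beta(w,\cdot)$, factors as $LK$ with $K:W\to H$, $L:H\to D^*$, $H$ a Hilbert space. So $\beta(w,d)=\langle Kw,L^*d\rangle$ with $L^*d\in H^*$ (we restrict $L^*$ to $D\subset D^{**}$). For $h^*\in H^*$, by the fourth identity in (6),
$$\sum_nh^*(Kw_n)\,L^*d_n=L^*\Bigl(\sum_n(K^*h^*)(w_n)\,d_n\Bigr)=0 .$$
Let $(g_i)$ be an orthonormal basis of $H$ with coordinate functionals $g_i^*$. Then $\langle Kw_n,L^*d_n\rangle=\sum_ig_i^*(Kw_n)(L^*d_n)(g_i)$, and by Cauchy–Schwarz $\sum_i|g_i^*(Kw_n)||(L^*d_n)(g_i)|\le\|Kw_n\|\|L^*d_n\|$, which is summable over $n$ by (5). So we may interchange the sums: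
$$\sum_n\beta(w_n,d_n)=\sum_i\Bigl(\sum_ng_i^*(Kw_n)\,L^*d_n\Bigr)(g_i)=0.\qquad\square$$

## James–Lindenstrauss spaces $Y_U$ and the splitting $Y_U^*=A_U\oplus q^*U^*$

$W$ and $D$ are reflexive, so they have no room for functionals in $X^\perp$. We need a device that attaches a given separable space $U$ to a space with a basis "at infinity".

Let $U\ne0$ be a separable Banach space and $(u_i)_{i\ge1}\subset S_U$ a sequence all of whose tails are dense in the unit sphere $S_U$ (repeat each member of a dense sequence infinitely often). Let $Y=Y_U$ be the space of scalar sequences $a=(a_i)$ with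
$$\|a\|=\sup_{0\le p_0<\dots<p_n}\Bigl(\sum_{j=1}^n\Bigl\|\sum_{p_{j-1}<i\le p_j}a_iu_i\Bigr\|^2\Bigr)^{1/2}<\infty.\tag{8}$$

*Example.* For $U=\mathbb R$ and $u_i=(-1)^i$, put $a_i'=(-1)^ia_i$; the norm is the James-type norm $\sup\bigl(\sum_j|\sum_{p_{j-1}<i\le p_j}a_i'|^2\bigr)^{1/2}$. Lemma 7 below says in this case that $Y^*$ is spanned by the closed span of the coordinate functionals and one further functional, the sum $a\mapsto\sum_ia'_i$.

**Step 1: $Y$ has a monotone basis.** The purpose is to have Fact 3 available. Taking one interval $\{i\}$ gives $|a_i|\le\|a\|$. The norm is a supremum of seminorms that depend on finitely many coordinates, so $Y$ is complete. For pairwise disjoint intervals $\Delta_1,\dots,\Delta_n$ of integers, $\sum_j\|\sum_{i\in\Delta_j}a_iu_i\|^2\le\|a\|^2$: arrange them successively and fill the gaps by further intervals, which only enlarges the sum. Consequently truncation to an interval is a contraction. Let $\pi_n$ be truncation to $\{1,\dots,n\}$ and $\rho_n=I-\pi_n$. Then $\|a\|=\sup_n\|\pi_na\|$.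 Moreover $\|\rho_na\|$ decreases to $0$: if the limit exceeded $\delta>0$, one could choose successive finite families of intervals, each with square sum $>\delta^2$, contradicting $\|a\|<\infty$. So the unit vectors $(e_i)$ form a monotone basis of $Y$, with $\|e_i\|=1$.

**Step 2: the space $A$, and $A^*=Y$.** Let $e_i^*$ be the coordinate functionals and $A=A_U=\overline{\operatorname{span}}\{e_i^*\}\subset Y^*$. We have $\pi_n^*y^*=\sum_{i\le n}y^*(e_i)e_i^*\in A$, $\|\pi_n^*\|,\|\rho_n^*\|\le1$, and $\rho_n^*\to0$ on $\operatorname{span}\{e_i^*\}$, hence on $A$. So $y^*\in A$ if and only if $\|\rho_n^*y^*\|\to0$, and $(e_i^*)$ is a basis of $A$.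

The canonical map $Y\to A^*$, $y\mapsto y|_A$, is a surjective isometry. It is isometric because $\|\pi_ny\|=\sup_{y^*\in B_{Y^*}}|(\pi_n^*y^*)(y)|\le\|y|_A\|\le\|y\|$ for all $n$. For surjectivity let $F\in A^*$ and $a_i=F(e_i^*)$. For $y^*\in Y^*$ we have $|y^*(\sum_{i\le n}a_ie_i)|=|F(\pi_n^*y^*)|\le\|F\|\|y^*\|$, so $\|\sum_{i\le n}a_ie_i\|\le\|F\|$ for all $n$. Hence $a=(a_i)\in Y$, and $F=a|_A$ because both agree on the $e_i^*$.

**Step 3: the map onto $U$.** Let $qa=\sum a_iu_i$; the series converges since $\|\sum_{m<i\le n}a_iu_i\|\le\|\rho_ma\|$. Then $q:Y\to U$, $\|q\|\le1$, $qe_i=u_i$. Since $\|q^*u^*\|\ge\sup_i|u^*(u_i)|=\|u^*\|$, the adjoint $q^*:U^*\to Y^*$ is isometric.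

**Lemma 7.** $Y^*=A\oplus q^*U^*$ (topological direct sum).

*Proof.* **Step (a): blocks with small $q$-image satisfy an upper $2$-estimate.** *Let $(x_k)_{k\ge1}$ be finitely supported with successive supports, $\|x_k\|\le M$ and $\|qx_k\|\le M2^{-k}$. Then $\|\sum c_kx_k\|\le\sqrt6M(\sum|c_k|^2)^{1/2}$ for finitely supported $(c_k)$.*

Let $I_k'$ be successive intervals containing the supports, and let $\Delta_j$ be disjoint successive intervals. At most two of the $I_k'$ meet $\Delta_j$ without being contained in it (one at each end). So $\|q(1_{\Delta_j}\sum c_kx_k)\|\le\alpha_j+\beta_j+\gamma_j$, where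
$$\alpha_j=\sum_{I_k'\subset\Delta_j}|c_k|2^{-k}M$$
and each of $\beta_j,\gamma_j$ is $0$ or of the form $|c_k|\|q(1_{\Delta_j}x_k)\|$, each pair $(j,k)$ occurring at most once. For each $k$, $\sum_j\|q(1_{\Delta_j}x_k)\|^2\le\|x_k\|^2\le M^2$ by Step 1, so $\sum_j(\beta_j^2+\gamma_j^2)\le M^2\sum|c_k|^2$. Also, since each $I_k'$ lies in at most one $\Delta_j$, $\sum_j\alpha_j^2\le(\sum_j\alpha_j)^2\le(\sum_k|c_k|2^{-k}M)^2\le M^2\sum|c_k|^2$. Now $(\alpha+\beta+\gamma)^2\le3(\alpha^2+\beta^2+\gamma^2)$ gives the claim.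

*Consequence: for such $(x_k)$ and every $y^*\in Y^*$, $y^*(x_k)\to0$.* Otherwise, after passing to a subsequence (which preserves the hypotheses), $|y^*(x_k)|\ge\delta>0$ for all $k$. With $c_k=\theta_k/k$ for suitable unimodular $\theta_k$, the vectors $\sum_{k\le N}c_kx_k$ are bounded in $N$, while $y^*(\sum_{k\le N}c_kx_k)\ge\delta\sum_{k\le N}\frac1k$, a contradiction.

**Step (b): extract $u^*$ from $y^*$.** Let $y^*\in Y^*$. Let $u^{(1)},\dots,u^{(L)}\in S_U$ and $\sum_l\alpha_lu^{(l)}=0$ with not all $\alpha_l$ zero. We claim: $y^*(\sum_l\alpha_le_{i_l})\to0$ as $\min_li_l\to\infty$ and $u_{i_l}\to u^{(l)}$ for each $l$ (that is, for every $\varepsilon>0$ there are $N$ and $\eta>0$ such that $i_l\ge N$ and $\|u_{i_l}-u^{(l)}\|<\eta$ for all $l$ imply $|y^*(\sum\alpha_le_{i_l})|<\varepsilon$). Otherwise choose successively blocks $x_k=\sum_l\alpha_le_{i_l(k)}$ with $|y^*(x_k)|\ge\delta>0$, successive supports, and $\|u_{i_l(k)}-u^{(l)}\|\le2^{-k}$. With $M=\sum|\alpha_l|$ we get $\|x_k\|\le M$ and $\|qx_k\|=\|\sum_l\alpha_l(u_{i_l(k)}-u^{(l)})\|\le M2^{-k}$,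 contradicting (a).

Apply the claim to $1\cdot u-1\cdot u=0$. It is the Cauchy condition which shows that $g(u)=\lim y^*(e_i)$, as $i\to\infty$ and $u_i\to u$, exists for every $u\in S_U$; such $i$ exist because tails are dense. Clearly $|g(u)|\le\|y^*\|$. The claim in general gives $\sum\alpha_lg(u^{(l)})=0$ whenever $\sum\alpha_lu^{(l)}=0$. So $x\mapsto\|x\|g(x/\|x\|)$, $0\mapsto0$, is linear and bounded: there is $u^*\in U^*$ with $g=u^*|_{S_U}$.

**Step (c): the difference $b=y^*-q^*u^*$ lies in $A$.** Since $(q^*u^*)(e_i)=u^*(u_i)$, we have $b(e_i)\to0$ as $i\to\infty$, $u_i\to u$, for each $u\in S_U$. Suppose $b\notin A$. The numbers $\|\rho_n^*b\|$ are nonincreasing and do not tend to $0$, so $\|\rho_n^*b\|>\delta$ for all $n$ and some $\delta>0$. Hence beyond every $n$ there are finitely supported $x$ with $\|x\|\le1$ and $b(x)>\delta$. Choose inductively such an $x_k$; then an index $i_k$ beyond $\operatorname{supp}x_k$ with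
$$\bigl\|\,\|qx_k\|u_{i_k}-qx_k\bigr\|\le2^{-k},\qquad|b(e_{i_k})|<\delta/2$$
(take $u_{i_k}$ close to $qx_k/\|qx_k\|$, or close to any fixed $u\in S_U$ if $qx_k=0$); then $x_{k+1}$ supported beyond $i_k$. The corrected vectors $x_k'=x_k-\|qx_k\|e_{i_k}$ have successive supports, $\|x_k'\|\le2$, $\|qx_k'\|\le2^{-k}$, so they satisfy the hypotheses of (a) with $M=2$. But $|b(x_k')|>\delta-\delta/2=\delta/2$, contradicting the consequence of (a). So $b\in A$ and $Y^*=A+q^*U^*$.

**Step (d): the sum is direct.** If $q^*u^*\in A$, then $|u^*(u_i)|=|(\rho_{i-1}^*q^*u^*)(e_i)|\le\|\rho_{i-1}^*q^*u^*\|\to0$, and density of tails gives $u^*=0$. Both summands are closed, so the algebraic direct sum is topological by the open mapping theorem. $\square$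

## The space $X=Y_W\oplus A_D$

Let $X_1=Y_W$, $X_2=A_D$ and $X=X_1\oplus X_2$ with any standard sum norm. (Both $W$ and $D$ are nonzero, since $\sum w_n^*(w_n)=\sum r_n(d_n)=1$.) Then $E=X^*=E_1\oplus E_2$ with
$$E_1=Y_W^*=A_W\oplus q_W^*W^*,\qquad E_2=A_D^*=Y_D .$$
The spaces $A_W$ and $Y_D$ have bases, and $W^*$ is separable with the CAP by Lemma 5. By Fact 3, **$E$ is separable and has the CAP**, for every equivalent norm.

**Step 1: functionals on $E_1$.** For $w\in W$ let $\xi^1(w)\in E_1^*$ be
$$\xi^1(w)(a+q_W^*w^*)=w^*(w)\qquad(a\in A_W,\ w^*\in W^*).$$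
For $F\in E_1^*$ let $y_F\in Y_W=A_W^*$ be the vector that represents $F|_{A_W}$. For $w^*\in W^*$ let $\varphi^1(w^*)\in E_1^{**}$ be
$$\varphi^1(w^*)(F)=F(q_W^*w^*)-w^*(q_Wy_F).$$
If $F$ is the canonical image of $y\in Y_W=X_1$, then $y_F=y$ and $F(q_W^*w^*)=w^*(q_Wy)$, so $\varphi^1(w^*)(F)=0$. Thus $\varphi^1(w^*)\in X_1^\perp$. Since $\xi^1(w)$ vanishes on $A_W$, $y_{\xi^1(w)}=0$ and
$$\varphi^1(w^*)(\xi^1(w))=w^*(w).$$

**Why one summand is not enough.** Suppose we used only $X_1$, with $\xi^1(w_n)$ and $\varphi^1(w_n^*)$. Condition (a) of Lemma 1 holds, but $\varphi^1(w_m^*)(\xi^1(w_n))=w_m^*(w_n)=b_{nm}$, so (b) fails; indeed the corresponding $h$ has $h(I)=\sum b_{nn}=1$. The second summand is there to cancel these pairings, one by one, without changing $h$ on compact operators.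

**Step 2: functionals on $E_2$.** For $r\in D^*$ let $\xi^2(r)=q_D^*r\in Y_D^*=E_2^*$. By Lemma 7, $E_2^*=Y_D^*=A_D\oplus q_D^*D^*$; for $d\in D$ let $\varphi^2(d)\in E_2^{**}$ be
$$\varphi^2(d)(a+q_D^*r)=r(d)\qquad(a\in A_D,\ r\in D^*).$$
The canonical image of $X_2=A_D$ in $E_2^*=Y_D^*$ is $A_D$ itself, so $\varphi^2(d)\in X_2^\perp$. Also $\varphi^2(d)(\xi^2(r))=r(d)$.

All four maps $\xi^1,\varphi^1,\xi^2,\varphi^2$ are linear and bounded: the projections in Lemma 7 are bounded, $q^*$ is isometric, $\|q\|\le1$ and $\|y_F\|\le\|F\|$.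

**Step 3: the data.** Put
$$\xi_n=(\xi^1(w_n),\xi^2(r_n))\in E^*,\qquad\varphi_n=(\varphi^1(w_n^*),-\varphi^2(d_n))\in E^{**}.$$
Then $\varphi_n\in X^\perp$, which is (a), and
$$\varphi_m(\xi_n)=w_m^*(w_n)-r_n(d_m)=b_{nm}-b_{nm}=0\qquad\text{for all }m,n,\tag{9}$$
which is (b). For (c), let $\lambda_n=2^{-9k/16}$ for $n\in\mathcal I_k$. By (4), $\|\xi_n\|\le c\sqrt{k+1}\,2^{-5k/8}$ and $\|\varphi_n\|\le c\,2^{-k/2}$, so
$$\frac{\|\xi_n\|}{\lambda_n}\le c\sqrt{k+1}\,2^{-k/16}\to0,\qquad\Lambda=\sum_n\lambda_n\|\varphi_n\|\le c\sum_k2^k\,2^{-9k/16}\,2^{-k/2}=c\sum_k2^{-k/16}<\infty .$$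

## The functionals $f$ and $h$ agree on compact operators

For $S\in\mathcal L(E,E)$ let $S_{ij}:E_j\to E_i$ be its entries, let $h$ be as in (2), and put
$$f(S)=\sum_n\bigl\langle\xi^1(w_n),\,S_{11}\,q_W^*w_n^*\bigr\rangle .$$
Both series converge absolutely by (5). The functional $f$ has the form of Fact 2, with $x_n=(q_W^*w_n^*,0)\in E$ and $\eta_n=(\xi^1(w_n),0)\in E^*$, so it is $\tau$-continuous. Moreover
$$f(I)=\sum_nw_n^*(w_n)=\sum_nb_{nn}=1 .$$

**Proposition 8.** $h(S)=f(S)$ for all $S\in\mathcal K(E,E)$.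

*Proof.* The first component of $S^*\xi_n$ is $S_{11}^*\xi^1(w_n)+S_{21}^*\xi^2(r_n)$, the second is $S_{12}^*\xi^1(w_n)+S_{22}^*\xi^2(r_n)$. So $h(S)=(\mathrm I)+(\mathrm{II})-(\mathrm{III})-(\mathrm{IV})$ with
$$(\mathrm I)=\sum\varphi^1(w_n^*)(S_{11}^*\xi^1(w_n)),\qquad(\mathrm{II})=\sum\varphi^1(w_n^*)(S_{21}^*\xi^2(r_n)),$$
$$(\mathrm{III})=\sum\varphi^2(d_n)(S_{12}^*\xi^1(w_n)),\qquad(\mathrm{IV})=\sum\varphi^2(d_n)(S_{22}^*\xi^2(r_n)).$$
We show $(\mathrm I)=f(S)$ and that the other three vanish; each of the four uses one of the four identities in (6).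

**Term (I): here $f$ appears.** By the definition of $\varphi^1$ with $F=S_{11}^*\xi^1(w_n)$,
$$(\mathrm I)=\sum_n\langle\xi^1(w_n),S_{11}q_W^*w_n^*\rangle-\sum_nw_n^*(q_WCw_n)=f(S)-\sum_nw_n^*(q_WCw_n),$$
where $C:W\to A_W^*=Y_W$ is given by $(Cw)(a)=\xi^1(w)(S_{11}a)$ for $a\in A_W$. In other words, $C$ is $\xi^1$, followed by $S_{11}^*$, followed by restriction to $A_W$. So $C$ is compact, because $S_{11}^*$ is. As $Y_W$ has a basis, $C$ is a norm limit of finite rank operators. For $C=w^*\otimes y$ with $w^*\in W^*$, $y\in Y_W$,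
$$\sum_nw_n^*(q_WCw_n)=\sum_nw^*(w_n)\,w_n^*(q_Wy)=w^*\Bigl(\sum_nw_n^*(q_Wy)\,w_n\Bigr)=0$$
by the first identity in (6). The sum is norm-continuous in $C$ by (5), so it vanishes for all compact $C$, and $(\mathrm I)=f(S)$.

**Term (II): finite rank approximation in $Y_D$.** The term is norm-continuous in $S_{21}\in\mathcal K(E_1,Y_D)$ by (5), and finite rank operators are dense there because $Y_D$ has a basis. For $S_{21}=F\otimes y$ with $F\in E_1^*$, $y\in Y_D$ we have $S_{21}^*\xi^2(r_n)=r_n(q_Dy)F$, so
$$(\mathrm{II})=\sum_nr_n(q_Dy)\,\varphi^1(w_n^*)(F).$$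
Since $w^*\mapsto\varphi^1(w^*)(F)$ is a bounded linear functional on $W^*$ and $\sum_nr_n(q_Dy)w_n^*=0$ by the third identity in (6), this is $0$.

**Term (III): bilinear forms.** Here $S_{12}$ maps $Y_D$ to $E_1$, where we have no finite rank approximation. But $(w,d)\mapsto\varphi^2(d)(S_{12}^*\xi^1(w))$ is a bounded bilinear form on $W\times D$, so $(\mathrm{III})=0$ by Lemma 6, which rests on the fourth identity in (6). Compactness of $S_{12}$ is not used.

**Term (IV): finite rank approximation in $Y_D$ again.** The term is norm-continuous in $S_{22}\in\mathcal K(Y_D,Y_D)$, where finite rank operators are dense. For $S_{22}=y^*\otimes y$ with $y\in Y_D$ and $y^*=a+q_D^*r\in Y_D^*$, we have $S_{22}^*\xi^2(r_n)=r_n(q_Dy)y^*$, so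
$$(\mathrm{IV})=\sum_nr_n(q_Dy)\,r(d_n)=r\Bigl(\sum_nr_n(q_Dy)\,d_n\Bigr)=0$$
by the second identity in (6). $\square$

**Proof of Theorem A.** The space $E=X^*$ is separable and has the CAP. The data $\xi_n,\varphi_n,\lambda_n$ satisfy (a)–(c) of Lemma 1, the functional $f$ is $\tau$-continuous with $f(I)=1$, and $f=h$ on $\mathcal K(E,E)$ by Proposition 8. Corollary 2 gives, for every $\lambda\ge1$, an equivalent norm on $X$ and a compact $T:X^*\to c_0(\mathcal I)$, where $c_0(\mathcal I)$ is isometric to $c_0$, for which no net as described exists. Separability and the CAP of $X^*$ are not affected by the renorming. For $\lambda=1$, since a compact $T$ is weakly compact, $X^*$ fails the weak MCAP. $\blacksquare$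

## An $\ell_2$-sum that fails for every constant: Theorem B

**Proof of Theorem B.** Let $X^{(m)}$ and $T_m:X^{(m)*}\to c_0$ be as in Theorem A for $\lambda=m$, and let $X=\bigl(\bigoplus_mX^{(m)}\bigr)_{\ell_2}$. Then $X^*=\bigl(\bigoplus_mX^{(m)*}\bigr)_{\ell_2}$ is separable.

**Step 1: $X^*$ has the CAP.** The projections $Q_k$ of $X^*$ onto the first $k$ summands are contractions and converge strongly to $I$, hence uniformly on compact sets. Given a compact set $C$ and $\varepsilon>0$, take $k$ with $\|Q_kx-x\|<\varepsilon$ on $C$. The space $Q_kX^*$ is a finite sum of spaces with the CAP, so there is a compact $S$ on it with $\|Sy-y\|<\varepsilon$ on the compact set $Q_kC$. Then $SQ_k$ is compact and $\|SQ_kx-x\|\le\|SQ_kx-Q_kx\|+\|Q_kx-x\|<2\varepsilon$ on $C$.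

**Step 2: every weak $\lambda$-BCAP fails.** Let $\mathrm{pr}_m$ and $\iota_m$ be the contractive coordinate projection $X^*\to X^{(m)*}$ and embedding $X^{(m)*}\to X^*$. Suppose $X^*$ had the weak $\lambda$-BCAP. Take $m\ge\lambda$ and apply it to the compact operator $T_m\mathrm{pr}_m$, which has norm $\|T_m\|$. We get a net $(S_\alpha)\subset\mathcal K(X^*,X^*)$ with $S_\alpha\to I$ in $\tau$ and $\|T_m\mathrm{pr}_mS_\alpha\|\le\lambda\|T_m\|$. The operators $\mathrm{pr}_mS_\alpha\iota_m\in\mathcal K(X^{(m)*},X^{(m)*})$ tend to $\mathrm{pr}_m\iota_m=I$ in $\tau$, and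
$$\|T_m\,\mathrm{pr}_mS_\alpha\iota_m\|\le\lambda\|T_m\|\le m\|T_m\|,$$
which contradicts the choice of $X^{(m)}$ and $T_m$.

**Step 3: the BCAP fails.** The $\lambda$-BCAP implies the weak $\lambda$-BCAP, since $\|TS_\alpha\|\le\lambda\|T\|$ when $\|S_\alpha\|\le\lambda$. So $X^*$ fails the $\lambda$-BCAP for every $\lambda$. $\blacksquare$
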